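# Clique covers of the complements of long paths and cycles

Throughout, $[a]=\{1,\dots,a\}$ and $[0]=\emptyset$, a $k$-set is a set of size $k$, and in examples we write $134$ for $\{1,3,4\}$.

## 1. A list of all $k$-sets, and the clique covering question behind it

Everything turns on one way of listing all $k$-subsets of $[n]$, built by a two-line recursion. For $k=1$ let $R(n,1)$ be the list $\{1\},\{2\},\dots,\{n\}$, and let $R(n,n)$ consist of the single set $[n]$. For $1<k<n$, let $R(n,k)$ be the list $R(n-1,k)$ followed by the reverse of $R(n-1,k-1)$ with $n$ added to every set. Such a list is called a revolving-door list. For instance,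
$$R(3,2):\ 12,\,23,\,13,\qquad R(4,2):\ 12,\,23,\,13,\,34,\,24,\,14,$$
$$R(5,3):\ 123,\,134,\,234,\,124,\,145,\,245,\,345,\,135,\,235,\,125 .$$
In each case two consecutive sets differ by exchanging one element for another, so their union has size only $k+1$. The exchange always has a very specific shape.

**Lemma 1 (revolving-door lists).** For $1\le k\le n$ the list $R(n,k)$ contains every $k$-subset of $[n]$ exactly once. Its first set is $[k]$ and its last set is $[k-1]\cup\{n\}$. Any two consecutive sets are, in some order, of the form
$$X=[a]\cup\{p-1\}\cup T,\qquad Y=\begin{cases}[a-1]\cup\{p-1,p\}\cup T,& a\ge1,\\ \{p\}\cup T,& a=0,\end{cases}\tag{1}$$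
with $p\ge2$, $0\le a\le p-2$ and $T\subseteq\{p+1,\dots,n\}$. In both cases $X\cup Y=[a]\cup\{p-1,p\}\cup T$, which has size $k+1$.

**Proof.** We use induction on $n$. For $k=1$, the consecutive sets $\{p-1\},\{p\}$ are (1) with $a=0$, $T=\emptyset$, and the ends are $\{1\}=[1]$ and $\{n\}=[0]\cup\{n\}$. For $k=n$ there is one set, $[n]=[n-1]\cup\{n\}$, and nothing else to check.

Let $1<k<n$. The first half lists the $k$-sets avoiding $n$ and the second half those containing $n$, each once. The first set is the first set of $R(n-1,k)$, namely $[k]$. The last is the first set of $R(n-1,k-1)$ with $n$ added, namely $[k-1]\cup\{n\}$. Inside the first half, (1) is inherited with the same $a,p,T$. Inside the second half it is inherited with $T\cup\{n\}$ in place of $T$ (here $p\le n-1$, so $n\ge p+1$). At the junction stand the last set of $R(n-1,k)$ and the last set of $R(n-1,k-1)$ with $n$ added: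
$$[k-1]\cup\{n-1\}\quad\text{and}\quad[k-2]\cup\{n-1,n\}.$$
This is (1) with $a=k-1\ge1$, $p=n$, $T=\emptyset$, and $a\le p-2$ because $k\le n-1$.

For the size of the union: $p-1>a$ since $a\le p-2$, so $|X|=a+1+|T|=k$ and $|X\cup Y|=a+2+|T|=k+1$. $\square$

Now for what the list is good for. Let $G$ be a finite simple graph. A **clique cover** of $G$ is a collection of complete subgraphs (cliques) of $G$ such that every edge of $G$ lies in at least one of them. The **clique covering number** $\operatorname{cc}(G)$ is the minimum size of a clique cover. Write $P_m$ and $C_m$ for the path and cycle on $m$ vertices, $\bar G$ for the complement of $G$, and $f\sim g$ if $f(m)/g(m)\to1$ as $m\to\infty$.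

The graph $\bar P_m$ is nearly complete: only $m-1$ edges are missing. A complete graph is covered by one clique. How many cliques are needed once the edges of a path, or of a cycle, are removed? Conjecture 4.1.5 in "Clique partitions and coverings of graphs" states that
$$\operatorname{cc}(\bar C_m)\sim\log_2m\qquad\text{and}\qquad\operatorname{cc}(\bar P_m)\sim\log_2m ,$$
and the problem is to prove or disprove both statements. Both are true, and one can say more.

**Theorem A.** $\operatorname{cc}(\bar P_m)\sim\log_2 m$ and $\operatorname{cc}(\bar C_m)\sim\log_2m$.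

**Theorem B.** For all $m\ge5$,
$$\log_2 m+\tfrac12\log_2\log_2 m-\tfrac32\;\le\;\operatorname{cc}(\bar P_m)\;<\;\log_2 m+\tfrac12\log_2\log_2 m+16,$$
and for all $m\ge6$,
$$\log_2 m+\tfrac12\log_2\log_2 m-2\;\le\;\operatorname{cc}(\bar C_m)\;<\;\log_2 m+\tfrac12\log_2\log_2 m+18.$$

So both numbers equal $\log_2m+\frac12\log_2\log_2m+O(1)$: the second-order term is exact, and only the bounded term remains undetermined. The list $R(n,k)$, with $k$ near $n/2$, will supply the upper bounds.

## 2. Clique covers as families of sets

**Lemma 2 (set representations).** $\operatorname{cc}(\bar G)$ is the least $N$ for which there are subsets $S_v$ $(v\in V(G))$ of an $N$-set such that, for all $u\neq v$,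
$$S_u\cap S_v=\emptyset\iff uv\in E(G).\tag{2}$$

**Proof.** Given a clique cover $Q_1,\dots,Q_N$ of $\bar G$, put $S_v=\{i:v\in Q_i\}$. For $u\ne v$, the sets $S_u,S_v$ meet iff some $Q_i$ contains both $u$ and $v$. If this happens, $uv$ is an edge of $\bar G$. Conversely, every edge of $\bar G$ is covered. So $S_u\cap S_v\ne\emptyset$ iff $uv\in E(\bar G)$, which is (2). In the other direction, given sets with (2), put $Q_i=\{v:i\in S_v\}$. Two vertices in $Q_i$ have intersecting sets, so $Q_i$ is a clique of $\bar G$ (drop it if it is empty), and every edge $uv$ of $\bar G$ lies in some $Q_i$ because $S_u\cap S_v\neq\emptyset$. $\square$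

Restricting a representation to some of the vertices represents the induced subgraph. Hence passing to an induced subgraph cannot increase $\operatorname{cc}$ of the complement, and in particular $\operatorname{cc}(\bar P_m)$ is nondecreasing in $m$.

**Small cases.** $\bar P_3$ is one edge and an isolated vertex, so $\operatorname{cc}(\bar P_3)=1$. $\bar P_4$ is again a path on four vertices; it has three edges and no triangle, so $\operatorname{cc}(\bar P_4)=3$. The graph $\bar P_5$ has edges $13,14,15,24,25,35$. Its cliques are the independent sets of $P_5$, so its only triangle is $135$ and there is no larger clique. The edges $14,24,25$ are not in that triangle, so each needs a clique of its own, and one more clique is needed for $13$. Thus $\operatorname{cc}(\bar P_5)=4$, attained by $Q_1=135$, $Q_2=14$, $Q_3=24$, $Q_4=25$. The corresponding representation is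
$$S_1=\{1,2\},\quad S_2=\{3,4\},\quad S_3=\{1\},\quad S_4=\{2,3\},\quad S_5=\{1,4\},$$
where consecutive sets are disjoint and all other pairs meet. For cycles, $\bar C_4$ is two disjoint edges and $\operatorname{cc}(\bar C_4)=2$; $\bar C_5$ is a 5-cycle and $\operatorname{cc}(\bar C_5)=5$.

The next lemma lets us forget about cycles.

**Lemma 3.** For $m\ge4$, $\ \operatorname{cc}(\bar P_{m-1})\le\operatorname{cc}(\bar C_m)\le\operatorname{cc}(\bar P_{m-1})+2$.

**Proof.** Deleting a vertex $w$ from $C_m$ leaves an induced path $v_1\dots v_{m-1}$, which gives the first inequality. For the second, cover $\bar P_{m-1}$ optimally. The edges of $\bar C_m$ not yet covered are among those at $w$, namely $wv_j$ with $2\le j\le m-2$, since $w$ is adjacent in $C_m$ exactly to $v_1$ and $v_{m-1}$. They are covered by the two sets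
$$\{w\}\cup\{v_j:2\le j\le m-2,\ j\text{ even}\},\qquad\{w\}\cup\{v_j:2\le j\le m-2,\ j\text{ odd}\}.$$
These are cliques of $\bar C_m$: two indices of equal parity are not consecutive, so the corresponding vertices are not adjacent in $C_m$. $\square$

## 3. Fences: turning inclusions into a path

To bound $\operatorname{cc}(\bar P_m)$ from above we need a long sequence of subsets of a small set in which only consecutive ones are disjoint. Replacing every second set by its complement turns disjointness into inclusion. This is where unions of consecutive sets in a list come in.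

**Definition.** A **fence** in an $N$-set $X$ consists of subsets $A_1,\dots,A_M$ and $D_1,\dots,D_{M-1}$ of $X$ such that
$$A_i\subseteq D_j\iff i\in\{j,j+1\}.\tag{3}$$

For example, $A_i=\{i\}$ for $1\le i\le n$ and $D_j=\{j,j+1\}$ for $1\le j\le n-1$ form a fence in $[n]$ with $M=n$.

**Lemma 4.** If an $N$-set contains a fence with sets $A_1,\dots,A_M$, then $\operatorname{cc}(\bar P_{2M-1})\le N+2$.

**Proof.** Take two new elements $\alpha,\beta$ and the sequence of $2M-1$ sets
$$A_1\cup\{\alpha\},\ (X\setminus D_1)\cup\{\beta\},\ A_2\cup\{\alpha\},\ \dots,\ (X\setminus D_{M-1})\cup\{\beta\},\ A_M\cup\{\alpha\}.$$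
Two sets of the same kind meet, in $\alpha$ or in $\beta$. The sets $A_i\cup\{\alpha\}$ and $(X\setminus D_j)\cup\{\beta\}$ are disjoint iff $A_i\cap(X\setminus D_j)=\emptyset$, that is, iff $A_i\subseteq D_j$, iff $i\in\{j,j+1\}$, iff the two sets are consecutive in the sequence. So this is a representation of $P_{2M-1}$ on $N+2$ elements, and Lemma 2 applies. $\square$

The fence of singletons with $n=3$ gives $1\alpha,\,3\beta,\,2\alpha,\,1\beta,\,3\alpha$, a representation of $P_5$ on five elements. In general singletons give only $\operatorname{cc}(\bar P_{2n-1})\le n+2$, which is linear in the number of vertices. For a logarithmic bound the number $M$ of sets must be about $2^n$, and then the sets $A_i$ should be $k$-sets with $k$ near $n/2$.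

## 4. The lower bound from disjoint set pairs

We first see what is the best to hope for.

**Lemma 5.** If $m\ge5$ and $N=\operatorname{cc}(\bar P_m)$, then $\displaystyle 2\Big\lfloor\frac{m+1}3\Big\rfloor\le\binom N{\lfloor N/2\rfloor}$.

**Proof.**

**Step 1: extract pairs from the path.** The purpose is to find many pairs of sets that are disjoint within the pair and meet across pairs. Let $S_1,\dots,S_m\subseteq[N]$ represent $P_m=v_1\dots v_m$, let $q=\lfloor(m+1)/3\rfloor\ge2$, and put $A_i=S_{3i-2}$, $B_i=S_{3i-1}$ for $1\le i\le q$; the largest index used is $3q-1\le m$. The edges $v_{3i-2}v_{3i-1}$ form an induced matching: they share no vertex, and no edge of $P_m$ joins two of them, since $v_{3i}$ is skipped. So among these $2q$ sets the only disjoint pairs are $A_i,B_i$. Also none of the sets is empty, because $q\ge2$ and each of them must meet a set with another index. Rename the $2q$ ordered pairs $(A_i,B_i)$ and $(B_i,A_i)$ as $(X_t,Y_t)$. Then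
$$X_t\cap Y_t=\emptyset,\qquad X_t\cap Y_u\ne\emptyset\quad(t\ne u).$$
Indeed, if $t$ and $u$ come from different edges, the sets $X_t,Y_u$ belong to different edges and meet. If they are the two orders of the same edge, then $X_t=Y_u$, which is nonempty.

**Step 2: a random permutation.** The purpose is to turn these pairs into disjoint events; this is Bollobás's set-pair argument. Take a uniformly random permutation of $[N]$ and let $\mathcal E_t$ be the event that all of $X_t$ precedes all of $Y_t$. Since $X_t,Y_t$ are disjoint subsets of $[N]$,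
$$\Pr(\mathcal E_t)=\binom{|X_t|+|Y_t|}{|X_t|}^{-1}\ge\binom N{\lfloor N/2\rfloor}^{-1}.$$
For $t\neq u$ pick $x\in X_t\cap Y_u$ and $y\in X_u\cap Y_t$. Here $x\ne y$ because $X_t\cap Y_t=\emptyset$. The event $\mathcal E_t$ forces $x$ before $y$, and $\mathcal E_u$ forces $y$ before $x$, so the events are disjoint. Their probabilities add up to at most $1$, so $2q\le\binom N{\lfloor N/2\rfloor}$. $\square$

For $m=5$ the lemma says $4\le\binom N{\lfloor N/2\rfloor}$, so $N\ge4$ (as $\binom31=3$). This is the exact value found by hand.

**Consequence.** Since $\lfloor(m+1)/3\rfloor\ge(m-1)/3$ and $2(m-1)/3\ge m/2$ for $m\ge4$, we get for $m\ge5$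
$$\frac m2\le\frac{2(m-1)}3\le\binom N{\lfloor N/2\rfloor},\qquad N=\operatorname{cc}(\bar P_m).\tag{4}$$
As the binomial coefficient is at most $2^N$, this gives $\operatorname{cc}(\bar P_m)\ge\log_2m-1$, the lower half of Theorem A for paths.

## 5. Why the bare list is not a fence, and a coloring that proves Theorem A

The natural attempt is this. Let $S_1,\dots,S_M$ be $R(n,k)$ with $k=\lfloor n/2\rfloor$, so $M=\binom nk$, and let $B_j=S_j\cup S_{j+1}$, a $(k+1)$-set. Certainly $S_j,S_{j+1}\subseteq B_j$. If the $S_i$ and $B_j$ formed a fence, Lemma 4 would give $\operatorname{cc}(\bar P_{2M-1})\le n+2$.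

It fails as soon as $2\le k\le n-1$. The set $B_j$ has $k+1$ subsets of size $k$, and all of them are in the list. Only two are wanted, and $k-1$ are intruders. In $R(4,2)$, for example, $B_3=13\cup34=134$ also contains $S_6=14$.

One remedy is to attach to every $S_i$ a color that distinguishes it from its fellow subsets of $B_j$. The color must be encoded by a set, in such a way that the color set of an intruder is not inside the union of the color sets of the two wanted sets.

**Step 1: the color.** The purpose is to give distinct colors to distinct $k$-subsets of a common $(k+1)$-set. Let $n\ge2$ and let $\chi(S)\in\{0,\dots,n-1\}$ be the sum of the elements of $S$ modulo $n$. Suppose $S_i\subseteq B_j$ with $i\notin\{j,j+1\}$. Then $S_i,S_j,S_{j+1}$ arise from $B_j$ by deleting three distinct elements of $[n]$, which are distinct modulo $n$. So $\chi(S_i),\chi(S_j),\chi(S_{j+1})$ are distinct.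

**Step 2: encoding colors by sets.** The purpose is to find sets $W_c$ with $W_c\not\subseteq W_d\cup W_e$ whenever $c\notin\{d,e\}$. Let $b=\lceil\log_2n\rceil$ and write each color $c$ in binary with bits $c_1,\dots,c_b$. Recording single bits, $\{(g,c_g):g\in[b]\}$, is not enough: with $b=2$ the color with bits $0,0$ gives $\{(1,0),(2,0)\}$, which is covered by the sets of the colors with bits $0,1$ and $1,0$. Recording pairs of bits works. Let
$$Z=[b]^2\times\{0,1\}^2,\qquad W_c=\{(g,h,c_g,c_h):g,h\in[b]\}\subseteq Z .$$
If $c\notin\{d,e\}$, choose $g$ with $c_g\ne d_g$ and $h$ with $c_h\neq e_h$. Then $(g,h,c_g,c_h)$ lies in $W_c$, not in $W_d$ (the third coordinate is wrong), and not in $W_e$ (the fourth is wrong).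

**Step 3: the fence.** In the disjoint union $[n]\sqcup Z$, which has $n+4b^2$ elements, put
$$A_i=S_i\cup W_{\chi(S_i)},\qquad D_j=B_j\cup W_{\chi(S_j)}\cup W_{\chi(S_{j+1})}.$$
Clearly $A_j,A_{j+1}\subseteq D_j$. If $i\notin\{j,j+1\}$, then either $S_i\not\subseteq B_j$, or by Steps 1 and 2 $W_{\chi(S_i)}\not\subseteq W_{\chi(S_j)}\cup W_{\chi(S_{j+1})}$; in both cases $A_i\not\subseteq D_j$. By Lemma 4,
$$\operatorname{cc}(\bar P_{2M-1})\le n+4\lceil\log_2n\rceil^2+2,\qquad 2M-1=2\binom n{\lfloor n/2\rfloor}-1\ge\frac{2^{n+1}}{n+1}-1,$$
the last step because the largest of the $n+1$ binomial coefficients $\binom ni$, whose sum is $2^n$, is at least their average.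

**Step 4: from $n$ to $m$.** Given $m$, choose the least $n\ge2$ with $2^{n+1}/(n+1)-1\ge m$. For $m$ large we have $n\ge5$, and by minimality $2^n/n-1<m$, i.e. $2^n<n(m+1)$. Since $n\le2^{n/2}$ for $n\ge4$, this gives $2^{n/2}<m+1$, so $n<2\log_2(m+1)$. Feeding this back,
$$n<\log_2(m+1)+\log_2n<\log_2(m+1)+\log_2\big(2\log_2(m+1)\big)=\log_2m+O(\log\log m).$$
By monotonicity $\operatorname{cc}(\bar P_m)\le\operatorname{cc}(\bar P_{2M-1})\le\log_2m+O((\log\log m)^2)$.

Together with (4), $\operatorname{cc}(\bar P_m)\sim\log_2m$. By Lemma 3, $\operatorname{cc}(\bar C_m)$ differs from $\operatorname{cc}(\bar P_{m-1})\sim\log_2(m-1)\sim\log_2m$ by at most $2$, so $\operatorname{cc}(\bar C_m)\sim\log_2m$. This proves Theorem A. $\blacksquare$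

**What this coloring cannot do.** A color that separates all $k$-subsets of every $(k+1)$-set takes at least $k+1$ values, and sets $W_c$ as in Step 2 are distinct, so $2^{|Z|}\ge k+1$. However cleverly the colors are encoded, the extra cost is at least $\log_2(k+1)$, which is unbounded. For Theorem B the extra cost must be bounded, so we must stop separating all the $k$-subsets. What has to be excluded is less: an intruder $S_i$ must be kept out of $B_j$, and $S_i$ needs to be admitted only to its own two unions $B_{i-1},B_i$. So let us label the $(k+1)$-sets instead, and let each $k$-set carry just the labels of its own two unions. We then want boundedly many labels such that no intruder in $B_j$ carries the label of $B_j$.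

There is one immediate obstruction. In $R(4,2)=12,23,13,34,\dots$ we have $B_1=B_2=123$. A label that depends only on the union is the same for $B_1$ and $B_2$, so $S_1=12$ carries the label of $B_2$ and cannot be kept out of it. Sets like $S_2=23$, whose two unions coincide, must be removed from the list. To see which these are, we need to read off the two unions of $S$ from $S$ itself.

## 6. The two unions of a $k$-set, read off from the set

Fix $1\le k\le n-1$.

**Definition.** For a nonempty $S\subseteq[n]$, the **run** $r=r(S)\ge0$ is the largest $r$ with $[r]\subseteq S$, and $s_1<s_2<\cdots$ are the elements of $S$ exceeding $r$ (possibly none). Then $s_1\ge r+2$, and $s_1$ exists if $r=0$. Call $S$ **paired** if $s_2$ exists and $s_2=s_1+1$. For a $k$-set $S$ put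
$$\lambda(S)=\begin{cases}S\cup\{r+1\}&\text{if }r\ge1,\\ S\cup\{s_1-1\}&\text{if }r=0,\end{cases}\qquad
\upsilon(S)=\begin{cases}S\cup\{r+1\}&\text{if }S\text{ is paired},\\ S\cup\{s_1+1\}&\text{if }S\text{ is not paired, }s_1\text{ exists and }s_1<n,\end{cases}$$
with $\upsilon(S)$ undefined otherwise.

These are $(k+1)$-subsets of $[n]$: the added element is never in $S$, we have $r+1\le k+1\le n$, and if $r=0$ then $s_1-1\ge1$.

**Examples in $[7]$.** For $S=146$: $r=1$, $s_1=4$, $s_2=6$, not paired, $\lambda(S)=1246$, $\upsilon(S)=1456$. For $S=347$: $r=0$, $s_1=3$, paired, $\lambda(S)=2347$, $\upsilon(S)=1347$. For $S=1256$: $r=2$, $s_1=5$, paired, $\lambda(S)=\upsilon(S)=12356$. For $S=127$: $\lambda(S)=1237$, and $\upsilon(S)$ is undefined since $s_1=7=n$.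

**Claim 1.** If $S$ has two neighbors in $R(n,k)$, its unions with them are $\lambda(S)$ and $\upsilon(S)$, one each. If it has one neighbor, the union is one of these.

**Proof.**

**Step 1: each union is $\lambda(S)$ or $\upsilon(S)$.** Let $S$ be a member of a consecutive pair as in (1); recall $X\cup Y=[a]\cup\{p-1,p\}\cup T$.

- $S=X$ and $a=p-2$. Then $S\cap[p]=[p-1]$, so $r=p-1\ge1$ and the union is $S\cup\{p\}=S\cup\{r+1\}=\lambda(S)$.
- $S=X$ and $a\le p-3$. Then $a+1\le p-2$ is not in $S$, so $r=a$, $s_1=p-1$, and $p\notin S$. So $S$ is not paired and the union is $S\cup\{p\}=S\cup\{s_1+1\}=\upsilon(S)$.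
- $S=Y$ and $a\ge1$. Then $a\notin S$, so $r=a-1$, $s_1=p-1$, $s_2=p$. So $S$ is paired and the union is $S\cup\{a\}=S\cup\{r+1\}=\upsilon(S)$.
- $S=Y$ and $a=0$. Then $r=0$, $s_1=p$, and the union is $S\cup\{p-1\}=S\cup\{s_1-1\}=\lambda(S)$.

Call the pair of type $\lambda$ with respect to $S$ in the first and fourth cases, and of type $\upsilon$ in the other two.

**Step 2: each type occurs at most once.** The purpose is to show that the two neighbors of $S$ use different types. We recover the neighbor from $S$ and the type. Suppose the type is $\lambda$. If $r\ge1$ we are in the first case, so $S=X$, $p=r+1$, $a=p-2$. If $r=0$ we are in the fourth, so $S=Y$, $a=0$, $p=s_1$. Suppose the type is $\upsilon$. If $S$ is not paired we are in the second case, so $S=X$, $a=r$, $p=s_1+1$. If $S$ is paired we are in the third, so $S=Y$, $a=r+1$, $p=s_1+1$. In each case $T=S\cap\{p+1,\dots,n\}$, so the other member of the pair is determined. Since the sets in the list are distinct, two neighbors of $S$ have different types. $\square$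

**Definition.** A $k$-set $S$ is **bad** if it is paired and ($r\ge1$ or $s_1=2$). Otherwise it is **good**.

In the examples above, $1256$ is bad, and $146$, $347$, $127$ are good. Badness is exactly coincidence of the two unions:

- If $S$ is bad, then $\lambda(S)=\upsilon(S)=S\cup\{r+1\}$. For $r\ge1$ this is the definition. For $r=0$, $s_1=2$, both sets are $S\cup\{1\}$.
- If $S$ is good and $\upsilon(S)$ is defined, then $\lambda(S)\ne\upsilon(S)$. If $S$ is not paired, $\upsilon$ adds $s_1+1$ and $\lambda$ adds an element smaller than $s_1$. If $S$ is paired, then being good means $r=0$ and $s_1\ge3$, and $\upsilon$ adds $1$ while $\lambda$ adds $s_1-1\ge2$.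

The first set $[k]$ and the last set $[k-1]\cup\{n\}$ of the list are not paired: the first has no $s_1$, and the second has run $k-1$ and $s_1=n$ only, as $k<n$. So both are good.

## 7. Dropping the bad sets

Write $R(n,k)$ as $S_1,\dots,S_H$ with $H=\binom nk\ge2$, and $B_i=S_i\cup S_{i+1}$. Keep $S_1$, $S_H$, and those $S_i$ with $1<i<H$ and $B_{i-1}\ne B_i$. For $1<i<H$, Claim 1 says $\{B_{i-1},B_i\}=\{\lambda(S_i),\upsilon(S_i)\}$, so $B_{i-1}=B_i$ iff $S_i$ is bad. As $S_1,S_H$ are good, the kept sets are exactly the good sets. Call them $A_1,\dots,A_M$ in order, and put $D_j=A_j\cup A_{j+1}$.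

Let $S_p,S_q$ $(p<q)$ be consecutive kept sets. All sets strictly between them were dropped, so $B_p=B_{p+1}=\dots=B_{q-1}$. Both $S_p$ and $S_q$ are contained in this $(k+1)$-set and they are distinct $k$-sets, so $S_p\cup S_q=B_p=B_{q-1}$. In other words, if $A_i=S_p$, then $D_i=B_p$ and $D_{i-1}=B_{p-1}$, whenever these exist. By Claim 1,
$$\text{each of }D_{i-1},D_i\text{ that exists belongs to }\{\lambda(A_i),\upsilon(A_i)\}.\tag{5}$$

**Example.** In $R(5,3)$ the bad sets are $134$, $234$, $145$, $235$. What remains is
$$A_1,\dots,A_6:\ 123,\,124,\,245,\,345,\,135,\,125,\qquad D_1,\dots,D_5:\ 1234,\,1245,\,2345,\,1345,\,1235.$$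
Intruders have become rare, but they have not vanished: $D_2=1245$ contains $A_6=125$, and $D_5=1235$ contains $A_1=123$.

## 8. Nine labels on the $(k+1)$-sets

**Definition.** For a $(k+1)$-set $D\subseteq[n]$ with parameters $r,s_1,s_2,\dots$ (those of $D$), define the following types and labels $\ell(D)$:

- type I: $r\ge2$, paired; label $(\mathrm I,\ s_1\bmod2)$;
- type II: $r\ge2$, not paired; label $(\mathrm{II},\ r\bmod3)$;
- type III: $r=1$, paired; label $(\mathrm{III},\ s_1\bmod2)$;
- type IV: $r=0$, paired; label $(\mathrm{IV},\ s_1\bmod2)$.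

Let $\Lambda$ be the set of these $2+3+2+2=9$ labels. Sets with $r\le1$ that are not paired have no type. In the example, $D_1,\dots,D_5$ have labels
$$(\mathrm{II},1),\quad(\mathrm I,0),\quad(\mathrm{IV},0),\quad(\mathrm{III},1),\quad(\mathrm{II},0).$$

**Claim 2.** For every $k$-set $A$, the sets $\lambda(A)$ and (if defined) $\upsilon(A)$ have one of the four types.

**Proof.** Let $r,s_1$ be the parameters of $A$. A set with run at least $2$ is of type I or II, and a paired set always has a type, so it suffices to find one of these two properties.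

- If $r\ge1$, then $\lambda(A)=A\cup\{r+1\}$ contains $1,2$, so its run is at least $2$.
- If $r=0$, then $\lambda(A)=A\cup\{s_1-1\}$. If $s_1=2$ it contains $1,2$ and has run at least $2$. If $s_1\ge3$ it has run $0$ and its first two elements are $s_1-1,s_1$, so it is paired.
- If $A$ is not paired and $\upsilon(A)=A\cup\{s_1+1\}$ is defined, this set has run $r$, and its first two elements after the run are $s_1,s_1+1$. So it is paired.
- If $A$ is paired, then $\upsilon(A)=A\cup\{r+1\}$. If $r\ge1$, or $r=0$ and $s_1=2$, it contains $1,2$ and has run at least $2$. If $r=0$ and $s_1\ge3$, it has run $1$, followed first by $s_1,s_1+1$, so it is paired. $\square$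

The point of the labels is the following claim. It says that among all good $k$-subsets of $D$, at most two can have a $\lambda$- or $\upsilon$-union with the same label as $D$.

**Claim 3.** Let $D$ be a $(k+1)$-set of one of the four types. There are two elements of $D$, called exceptional, such that for every other $x\in D$ for which $A=D\setminus\{x\}$ is good, $\ell(\lambda(A))\ne\ell(D)$ and, if $\upsilon(A)$ is defined, $\ell(\upsilon(A))\ne\ell(D)$.

**Proof.** Below $r,s_1,s_2$ without argument are the parameters of $D$.

**Step 1: deletions deep inside the run give bad sets.** If $r\ge3$ and $1\le x\le r-2$, then $A=D\setminus\{x\}$ has $r(A)=x-1$, $s_1(A)=x+1$, $s_2(A)=x+2$. So $A$ is paired, and either $x\ge2$ and $r(A)\ge1$, or $x=1$ and $s_1(A)=2$. Hence $A$ is bad, and these $x$ need no further attention.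

**Step 2: type II, with exceptional elements $r-1$ and $r$.** For $x\le r-2$ use Step 1. Let $x>r$ and $A$ be good. Then $r(A)=r\ge2$, so, being good, $A$ is not paired. Consider $\lambda(A)=A\cup\{r+1\}$. If $r+2\notin A$, its run is $r+1$. If $r+2\in A$, then $r+2=s_1(A)$, and $r+3\notin A$ since $A$ is not paired, so the run is $r+2$. Thus $\lambda(A)$ is of type I, or of type II with run $r+1$ or $r+2$, neither congruent to $r$ modulo $3$. In all cases its label differs from $\ell(D)$. And $\upsilon(A)=A\cup\{s_1(A)+1\}$, if defined, has run $r\ge2$ and is paired: type I, not type II.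

**Step 3: type I, with exceptional elements $r-1$ and $s_2$.** Here $s_1\ge r+2$ and $s_2=s_1+1$. For $x\le r-2$ use Step 1. For $x=r$, the set $A=[r-1]\cup\{s_1,s_1+1,\dots\}$ is paired with run $r-1\ge1$, so it is bad. For $x>s_2$, $A$ is paired with run $r\ge1$, so it is bad. There remains $x=s_1$. Then $r(A)=r$ and $s_1(A)=s_1+1\ge r+3$. If $A$ is good, it is not paired, since its run is positive. Then $\lambda(A)=A\cup\{r+1\}$ has run exactly $r+1$, because $r+2\notin A$. Its elements after the run are those of $A$ after its run, so it is not paired: type II. And $\upsilon(A)=A\cup\{s_1+2\}$, if defined, has run $r$ and is paired with first element after the run $s_1+1$: type I with the other parity.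

**Step 4: type III, with exceptional elements $1$ and $s_2$.** Here $s_1\ge3$ and $s_2=s_1+1$. For $x>s_2$, $A$ is paired with run $1$, so it is bad. For $x=s_1$ we have $r(A)=1$ and $s_1(A)=s_1+1\ge4$. If $A$ is good, it is not paired. Then $\lambda(A)=A\cup\{2\}$ has run exactly $2$, as $3\notin A$, and is not paired: type II. And $\upsilon(A)=A\cup\{s_1+2\}$, if defined, has run $1$ and is paired with first element $s_1+1$ after the run: type III with the other parity.

**Step 5: type IV, with exceptional elements $s_1$ and $s_2$.** Let $x>s_2$. Then $r(A)=0$ and $A$ is paired with the same $s_1,s_2$. If $A$ is good, then $s_1\ge3$. Now $\lambda(A)=A\cup\{s_1-1\}$ with $s_1-1\ge2$ has run $0$ and first two elements $s_1-1,s_1$: type IV with the other parity. And $\upsilon(A)=A\cup\{1\}$ has run $1$, as $2\notin A$, and is paired: type III. $\square$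

## 9. A fence on $n+9$ elements

**Proposition 6.** Let $1\le k\le n-1$ and let $M$ be the number of good $k$-subsets of $[n]$. Then
$$\operatorname{cc}(\bar P_{2M-1})\le n+11.\tag{6}$$

**Proof.** Let $A_i,D_j$ be as in Section 7. By (5) and Claim 2 every $D_j$ has a label.

**Step 1: attach the labels.** Let $L_i\subseteq\Lambda$ be the set of labels of those of $D_{i-1},D_i$ that exist. We want "$\ell(D_j)\in L_i$" to be an inclusion, so we attach complements. In the disjoint union $[n]\sqcup\Lambda$ put
$$A_i'=A_i\cup(\Lambda\setminus L_i),\qquad D_j'=D_j\cup(\Lambda\setminus\{\ell(D_j)\}).$$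
Then $A_i'\subseteq D_j'$ iff $A_i\subseteq D_j$ and $\ell(D_j)\in L_i$.

**Step 2: wanted inclusions.** If $i\in\{j,j+1\}$, then $A_i\subseteq D_j$, and $D_j$ is one of $D_{i-1},D_i$, so $\ell(D_j)\in L_i$. Hence $A_i'\subseteq D_j'$.

**Step 3: no intruders.** Let $i\notin\{j,j+1\}$ and suppose $A_i\subseteq D_j$. By (5), $D_j$ is one of $\lambda(A_j),\upsilon(A_j)$. So $A_j$ is a good set $D_j\setminus\{x\}$ with a union labeled $\ell(D_j)$, and by Claim 3 its $x$ is exceptional. In the same way, (5) gives $D_j\in\{\lambda(A_{j+1}),\upsilon(A_{j+1})\}$, so $A_{j+1}$ also arises by deleting an exceptional element. As $A_j\ne A_{j+1}$, these two sets use up both exceptional elements of $D_j$. Therefore $A_i=D_j\setminus\{x\}$ with $x$ not exceptional, and $A_i$ is good. By Claim 3 neither $\lambda(A_i)$ nor $\upsilon(A_i)$ (if defined) has the label $\ell(D_j)$. By (5) the sets $D_{i-1},D_i$ are among these, so $\ell(D_j)\notin L_i$ and $A_i'\not\subseteq D_j'$.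

So the $A_i'$ and $D_j'$ form a fence in a set of $n+9$ elements, and Lemma 4 gives (6). $\square$

In the example from $R(5,3)$: the intruder $A_6=125$ in $D_2$ has $L_6=\{(\mathrm{II},0)\}$, while $\ell(D_2)=(\mathrm I,0)$. The intruder $A_1=123$ in $D_5$ has $L_1=\{(\mathrm{II},1)\}$, while $\ell(D_5)=(\mathrm{II},0)$. Both are shut out, the second only by the residue of $r$ modulo $3$.

## 10. Counting good sets and the constants of Theorem B

**Lemma 7.** For $k\ge1$, $\ \displaystyle\frac{4^k}{2\sqrt k}\le\binom{2k}k\le\frac{4^k}{\sqrt{2k+1}}$. Hence $\displaystyle\binom N{\lfloor N/2\rfloor}\le\frac{2^N}{\sqrt N}$ for all $N\ge1$.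

**Proof.** For $k=1$ the first statement reads $2\le2\le4/\sqrt3$. Use $\binom{2k+2}{k+1}=\frac{2(2k+1)}{k+1}\binom{2k}k$. The lower bound passes from $k$ to $k+1$ if $\frac{2(2k+1)}{k+1}\cdot\frac1{2\sqrt k}\ge\frac4{2\sqrt{k+1}}$, i.e. $2k+1\ge2\sqrt{k(k+1)}$, which holds since $4k(k+1)\le(2k+1)^2$. The upper bound passes on if $\frac{2(2k+1)}{k+1}\cdot\frac1{\sqrt{2k+1}}\le\frac4{\sqrt{2k+3}}$, i.e. $\sqrt{(2k+1)(2k+3)}\le2(k+1)$, which holds since $(2k+1)(2k+3)\le4(k+1)^2$.

For $N=2k$ the second statement follows from $\sqrt{2k+1}\ge\sqrt{2k}$. For $N=2k-1$, $\binom{2k-1}{k-1}=\frac12\binom{2k}k\le2^{2k-1}/\sqrt{2k+1}\le2^N/\sqrt N$. $\square$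

**Step 1: lower bound for paths.** Let $m\ge5$ and $N=\operatorname{cc}(\bar P_m)$. By (4) and Lemma 7, $2^N/\sqrt N\ge m/2$, so
$$N\ge\log_2m-1+\tfrac12\log_2N.$$
Since $N\ge1$, this gives first $N\ge\log_2m-1\ge\frac12\log_2m$ (as $\log_2m\ge2$), hence $\frac12\log_2N\ge\frac12\log_2\log_2m-\frac12$. Substituting this back, $N\ge\log_2m+\frac12\log_2\log_2m-\frac32$.

**Step 2: lower bound for cycles.** Let $m\ge6$. By Lemma 3, $\operatorname{cc}(\bar C_m)\ge\operatorname{cc}(\bar P_{m-1})$, and Step 1 applies to $m-1\ge5$. We compare logarithms. First, $\log_2(m-1)\ge\log_2m-\log_2\frac65>\log_2m-0.27$. Second, $\frac{\log_2(m-1)}{\log_2m}=1+\frac{\log_2(1-1/m)}{\log_2m}$ is increasing in $m$, so it is at least $\frac{\log_25}{\log_26}>0.89$. Hence $\frac12\log_2\log_2(m-1)>\frac12\log_2\log_2m+\frac12\log_2 0.89>\frac12\log_2\log_2m-0.09$. As $\frac32+0.27+0.09<2$, we get $\operatorname{cc}(\bar C_m)\ge\log_2m+\frac12\log_2\log_2m-2$.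

**Step 3: many good sets.** The purpose is to show that dropping the bad sets costs only a constant factor. Take $n=2k$ with $k\ge2$. A $k$-set not containing $1$ has $r=0$, so it is bad iff it is paired with $s_1=2$, i.e. iff it contains $2$ and $3$. Counting only good sets that avoid $1$,
$$M\ge\binom{2k-1}k-\binom{2k-3}{k-2}.$$
Here $\binom{2k-1}k=\frac12\binom{2k}k$, and
$$\binom{2k-3}{k-2}\Big/\binom{2k}k=\frac{k\cdot k(k-1)}{2k(2k-1)(2k-2)}=\frac k{4(2k-1)}\le\frac16,$$
since $k/(2k-1)\le2/3$ for $k\ge2$. With Lemma 7,
$$M\ge\Big(\frac12-\frac k{4(2k-1)}\Big)\binom{2k}k\ge\frac13\binom{2k}k\ge\frac{4^k}{6\sqrt k}.$$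
If $4^k/(3\sqrt k)\ge m+1$, then $2M-1\ge m$, and (6) with monotonicity gives
$$\operatorname{cc}(\bar P_m)\le2k+11\qquad\text{whenever }k\ge2\text{ and }\frac{4^k}{3\sqrt k}\ge m+1.\tag{7}$$

**Step 4: upper bound for paths.** Let $m\ge5$ and let $k\ge2$ be minimal with the property in (7). Since $16/(3\sqrt2)<6\le m+1$, the value $k=2$ does not have it, so $k\ge3$. Put $j=k-1\ge2$. By minimality $4^j/(3\sqrt j)<m+1$, i.e.
$$2j<\log_2(m+1)+\log_23+\tfrac12\log_2j.$$
To bound $\log_2 j$ we first bound $j$ roughly. The sequence $2^j/\sqrt j$ increases, because the ratio of successive terms is $2\sqrt{j/(j+1)}>1$, so $2^j/\sqrt j\ge2\sqrt2$ for $j\ge2$. Dividing $4^j/\sqrt j<3(m+1)$ by this, $2^j<\frac3{2\sqrt2}(m+1)<2(m+1)<m^2$, the last inequality because $m^2\ge5m>2m+2$. So $j<2\log_2m$ and $\frac12\log_2j<\frac12+\frac12\log_2\log_2m$. With $\log_2(m+1)\le\log_2m+\log_2\frac65<\log_2m+0.27$ and $\log_23<1.59$,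
$$\operatorname{cc}(\bar P_m)\le2k+11=2j+13<\log_2m+\tfrac12\log_2\log_2m+0.27+1.59+0.5+13<\log_2m+\tfrac12\log_2\log_2m+16.$$

**Step 5: upper bound for cycles.** For $m\ge6$, Lemma 3 and Step 4 applied to $m-1\ge5$ give
$$\operatorname{cc}(\bar C_m)\le\operatorname{cc}(\bar P_{m-1})+2<\log_2m+\tfrac12\log_2\log_2m+18.$$

Steps 1, 2, 4 and 5 are the four inequalities of Theorem B. $\blacksquare$
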